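\title{Spectrally universal varieties of Heyting algebras}

\begin{abstract}
We show that every countably infinite structure in a computable signature that is not automorphically trivial has the same degree spectrum as some Heyting algebra, and that this algebra can be taken in the variety generated by a five-element algebra. More generally, a variety of Heyting algebras other than the variety $\mathrm{LC}$ of G\"odel algebras realizes all such spectra if and only if it is not contained in $\mathrm{LC}$. The coding uses double negation to define atoms without quantifiers. The negative result combines finite forcing with a well-quasi-ordering of finite G\"odel algebras of bounded height.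
\end{abstract}

\section{Introduction}\label{sec:intro}

A countably infinite structure can be written down on the set $\omega$ in many ways, and these presentations differ in the information they carry. Let $L$ be a computable signature. For an $L$-structure $\mathcal A$ with domain $\omega$, the \emph{atomic diagram} $D(\mathcal A)$ is the set of atomic and negated atomic sentences with parameters from $\omega$ that hold in $\mathcal A$, coded as a subset of $\omega$. A \emph{copy} of a countably infinite structure $\mathcal S$ is a structure isomorphic to $\mathcal S$ with domain $\omega$. The \emph{degree spectrum} of $\mathcal S$ is the set of Turing degrees of its copies: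
\[
\mathrm{DgSp}(\mathcal S)=\{\deg_T(D(\mathcal A)) : \mathcal A\cong\mathcal S,\ \mathrm{dom}(\mathcal A)=\omega\}.
\]

A structure $\mathcal S$ is \emph{automorphically trivial} if there is a finite $F\subseteq\mathrm{dom}(\mathcal S)$ such that every permutation of $\mathrm{dom}(\mathcal S)$ fixing each element of $F$ is an automorphism; a complete graph is an example. The spectrum of such a structure is a single degree. Indeed, let $f\colon\mathcal A\to\mathcal B$ be an isomorphism of copies, let $F$ witness triviality of $\mathcal A$, and let $g$ be a permutation of $\omega$ that moves finitely many points and agrees with $f$ on $F$. Then $f^{-1}g$ is an automorphism of $\mathcal A$, so $g$ is a computable isomorphism $\mathcal A\to\mathcal B$. All other structures behave in the opposite way.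

\begin{theorem}[Knight \cite{Knight}]\label{thm:knight}
If a countable structure $\mathcal S$ is not automorphically trivial, then $\mathrm{DgSp}(\mathcal S)$ is closed upwards.
\end{theorem}

\begin{example}\label{ex:cone}
For $X\subseteq\omega$ let $\mathcal S_X=(\omega;\mathrm{succ},X)$. An automorphism fixes $0$, the only non-successor, and then every number, so $\mathcal S_X$ is not automorphically trivial. The standard copy has degree $\deg_T(X)$, and every copy computes $X$: fix the element that plays the role of $0$ and iterate the successor. By Theorem~\ref{thm:knight}, $\mathrm{DgSp}(\mathcal S_X)$ is the cone of all degrees $\ge\deg_T(X)$.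
\end{example}

A class $K$ of countable structures is \emph{spectrally universal} if for every countably infinite structure $\mathcal S$ in a computable signature that is not automorphically trivial there is $\mathcal A\in K$ with $\mathrm{DgSp}(\mathcal A)=\mathrm{DgSp}(\mathcal S)$. Example~\ref{ex:cone} gives the simplest test: a universal class must contain, for each set $X$, a structure all of whose copies compute $X$.

We consider Heyting algebras in the signature $(\vee,\wedge,\to,0,1)$. It is stated in \cite{Problem} that Heyting algebras expanded by unary predicates for the set of atoms and for the set of coatoms form a spectrally universal class, and the question is posed there whether the class of Heyting algebras itself is spectrally universal.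

There are reasons to guess either answer. The upsets of a poset form a Heyting algebra, and a poset of height two can hold a graph, so there is room to store arbitrary information. To retrieve it one must recognize the points of the poset inside the algebra, and the natural candidates are atoms. But ``$x$ is an atom'' is a universal statement, while the diagram of a copy decides only quantifier-free statements. For Boolean algebras the information cannot be retrieved: they fail the test of Example~\ref{ex:cone}, as a special case of Theorem~\ref{thm:varieties}(b) below. In a Heyting algebra, however, double negation need not be the identity, and it can be made to detect atoms with no quantifier. So the answer is positive.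

Let $A_5=\{0,\alpha,\beta,\alpha\vee\beta,1\}$ be the five-element Heyting algebra with $\alpha\wedge\beta=0$ and $\alpha\vee\beta<1$. It is the algebra of upsets of the poset with one bottom point and two maximal points above it. We write $\mathbb V(A)$ for the variety generated by $A$.

\begin{theorem}\label{thm:main}
For every countably infinite structure $\mathcal S$ in a computable signature that is not automorphically trivial there is a Heyting algebra $\mathcal H$ with $\mathrm{DgSp}(\mathcal H)=\mathrm{DgSp}(\mathcal S)$. Moreover, $\mathcal H$ can be taken in $\mathbb V(A_5)$.
\end{theorem}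

Let $D_6=\{\bot\}\cup A_5$ be $A_5$ with a new least element, and let $\mathrm{LC}$ be the variety of \emph{G\"odel algebras}, the Heyting algebras satisfying $(x\to y)\vee(y\to x)=1$. A variety is called spectrally universal if the class of its countable members is.

\begin{theorem}\label{thm:varieties}
Let $\mathcal V$ be a variety of Heyting algebras.
\begin{itemize}
\item[(a)] If $\mathcal V\not\subseteq\mathrm{LC}$, then $\mathcal V$ contains $A_5$ or $D_6$, and $\mathcal V$ is spectrally universal.
\item[(b)] If $\mathcal V\subsetneq\mathrm{LC}$, then $\mathcal V$ is not spectrally universal.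
\end{itemize}
\end{theorem}

Thus a variety $\mathcal V\ne\mathrm{LC}$ of Heyting algebras is spectrally universal if and only if it is not contained in $\mathrm{LC}$. We do not determine whether $\mathrm{LC}$ itself is spectrally universal. The size of the generator in Theorem~\ref{thm:main} cannot be lowered.

\begin{corollary}\label{cor:sharp}
Every Heyting algebra with at most four elements is a G\"odel algebra that generates a proper subvariety of $\mathrm{LC}$, and hence a variety that is not spectrally universal.
\end{corollary}

Section~\ref{sec:idea} shows how double negation reads a graph from an algebra of upsets and isolates the one obstacle to encoding. Sections \ref{sec:graphs} and~\ref{sec:algebra} remove it and prove Theorem~\ref{thm:main}, whose only external ingredient is Theorem~\ref{thm:knight}. Sections \ref{sec:outside} and~\ref{sec:inside} prove the two parts of Theorem~\ref{thm:varieties}.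

\section{Preliminaries}\label{sec:prelim}

\subsection{Heyting algebras}

A \emph{Heyting algebra} is a bounded lattice with an operation $\to$ such that $z\le x\to y$ if and only if $z\wedge x\le y$. Such a lattice is distributive. Since $x\to y$ is the largest $z$ with $z\wedge x\le y$, an order isomorphism between Heyting algebras is an isomorphism. The order is quantifier-free definable: $x\le y$ means $x\wedge y=x$. Comparing the elements $z$ below each side gives
\begin{gather}
x\to y=1\iff x\le y,\qquad 1\to y=y,\qquad y\le x\to y,\label{eq:H1}\\
x\to(y\wedge y')=(x\to y)\wedge(x\to y'),\qquad (x\vee x')\to y=(x\to y)\wedge(x'\to y),\label{eq:H2}\\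
x\to(x'\to y)=(x\wedge x')\to y.\label{eq:H3}
\end{gather}
Put $\neg x=x\to0$. Then $x\wedge\neg x=0$, the map $\neg$ reverses the order, and $x\le\neg\neg x$; the last two facts give $\neg\neg\neg x=\neg x$.

A \emph{variety} is a class of algebras defined by a set of identities. It is closed under homomorphic images, subalgebras and products.

For a poset $P$ and $y\in P$, $Z\subseteq P$, let ${\uparrow}y=\{x:x\ge y\}$ and ${\downarrow}Z=\{x:x\le z\text{ for some }z\in Z\}$. The upsets of $P$ form a Heyting algebra $\mathrm{Up}(P)$ under $\cup$ and $\cap$, with
\[
U\to W=P\setminus{\downarrow}(U\setminus W),\qquad\neg U=P\setminus{\downarrow}U .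
\]
The homomorphisms between algebras of upsets that we need all come from the next lemma.

\begin{lemma}\label{lem:pullback}
Let $g\colon Q\to P$ be a map of posets with $g({\uparrow}y)={\uparrow}g(y)$ for all $y\in Q$. Then $U\mapsto g^{-1}(U)$ is a homomorphism $\mathrm{Up}(P)\to\mathrm{Up}(Q)$. If $g$ is onto, it is injective, and its image consists of all upsets of $Q$ that are unions of fibers of $g$. If $g$ is the inclusion of an upset $Q$ of $P$, it is the map $U\mapsto U\cap Q$, which is onto.
\end{lemma}

\begin{proof}
For $Z\subseteq P$ and $y\in Q$,
\[
g(y)\in{\downarrow}Z\iff{\uparrow}g(y)\cap Z\ne\emptyset\iff g({\uparrow}y)\cap Z\ne\emptyset\iff y\in{\downarrow}g^{-1}(Z).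
\]
So $g^{-1}$ commutes with $\downarrow$, as it does with $\cup$, $\cap$ and complement. Upsets are the complements of the sets ${\downarrow}Z$, so $g^{-1}$ sends upsets to upsets, and it preserves $\to$ by the formula above. Let $g$ be onto. Then $g^{-1}$ is injective on subsets. A union of fibers has the form $g^{-1}(Z)$; if it is an upset and $z=g(y)\in Z$, then ${\uparrow}z=g({\uparrow}y)\subseteq g(g^{-1}(Z))=Z$, so $Z$ is an upset. Finally, the inclusion of an upset $Q$ satisfies the hypothesis, and every upset of $Q$ is an upset of $P$.
\end{proof}

A \emph{filter} of a Heyting algebra $A$ is a nonempty upset closed under $\wedge$. A filter $w$ is \emph{prime} if $0\notin w$ and $x\vee y\in w$ implies $x\in w$ or $y\in w$. Sections \ref{sec:outside} and~\ref{sec:inside} use three textbook facts.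
\begin{itemize}
\item[(F1)] For a filter $w$, the relation $(x\to y)\wedge(y\to x)\in w$ is a congruence, and the class of $1$ is $w$. The quotient is denoted $A/w$.
\item[(F2)] For every $x\ne1$ there is a prime filter that omits $x$.
\item[(F3)] (Birkhoff's representation.) If $F$ is a finite distributive lattice and $\mathrm{Pr}(F)$ is the poset of its prime filters under $\subseteq$, then $a\mapsto\{w:a\in w\}$ is an isomorphism $F\cong\mathrm{Up}(\mathrm{Pr}(F))$.
\end{itemize}
By (F1), if $w$ is prime then $1$ is \emph{join-irreducible} in $A/w$: $x\vee y=1$ implies $x=1$ or $y=1$. Also, $A$ embeds in the product of the $A/w$ over all prime $w$: if $x\not\le y$, then $x\to y\ne1$, and a prime filter omitting $x\to y$ does not identify $x$ and $y$.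

\subsection{Comparing spectra}

For countably infinite structures, write $\mathcal S\le_{\mathrm c}\mathcal T$ if for every copy $\mathcal B$ of $\mathcal T$ there is a copy $\mathcal A$ of $\mathcal S$ with $D(\mathcal A)\le_TD(\mathcal B)$, and $\mathcal S\equiv_{\mathrm c}\mathcal T$ if this holds in both directions. The relation $\le_{\mathrm c}$ is transitive. The reduction may depend on $\mathcal B$, so it may use finitely many elements of $\mathcal B$ as parameters. It suffices to build $\mathcal A$ on an infinite $D(\mathcal B)$-computable set, which is then relabeled by its increasing enumeration.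

\begin{lemma}\label{lem:transfer}
Let $\mathcal S$ be a countably infinite structure that is not automorphically trivial, and let $\mathcal H$ be a countable Heyting algebra with an infinite chain. If $\mathcal S\equiv_{\mathrm c}\mathcal H$, then $\mathrm{DgSp}(\mathcal S)=\mathrm{DgSp}(\mathcal H)$.
\end{lemma}

\begin{proof}
Outside any finite $F\subseteq\mathcal H$ the chain has elements $x<y$, and the transposition of $x$ and $y$ fixes $F$ but does not preserve the order. So $\mathcal H$ is not automorphically trivial. If $\mathbf d\in\mathrm{DgSp}(\mathcal S)$, then $\mathcal H\le_{\mathrm c}\mathcal S$ gives a degree $\le\mathbf d$ in $\mathrm{DgSp}(\mathcal H)$, and $\mathbf d\in\mathrm{DgSp}(\mathcal H)$ by Theorem~\ref{thm:knight} for $\mathcal H$. The other inclusion uses $\mathcal S\le_{\mathrm c}\mathcal H$ and Theorem~\ref{thm:knight} for $\mathcal S$.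
\end{proof}

In the proof of Theorem~\ref{thm:main} this lemma is the only place where the nontriviality of $\mathcal S$ is used. For trivial $\mathcal S$ the conclusion fails, since a single degree is not closed upwards.

\section{Reading a graph through double negation}\label{sec:idea}

In $A_5$ we have $\neg\alpha=\beta$ and $\neg\beta=\alpha$, so the atoms are fixed by $\neg\neg$, while $\neg(\alpha\vee\beta)=0$ and $\neg\neg(\alpha\vee\beta)=1>\alpha\vee\beta$. In terms of the poset, double negation of the set of the two maximal points adds the point below them. We place one such point below \emph{every} pair of vertices of a graph, and use one element of the algebra to mark the pairs that are edges.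

A graph is a set with an irreflexive symmetric relation. Let $\Gamma$ be a graph on a set $N$ with $|N|\ge2$, and let $\chi\colon[N]^2\to\{0,1\}$ give color $1$ to edges and color $0$ to non-edges, where $[N]^2$ is the set of two-element subsets of $N$. Let $P(\Gamma)=N\cup[N]^2$, ordered so that $z=\{a,b\}\in[N]^2$ lies below exactly $a$, $b$ and itself, and the elements of $N$ are maximal. Two upsets serve as parameters:
\[
m=N,\qquad e=N\cup\{z\in[N]^2:\chi(z)=1\}.
\]

\begin{example}\label{ex:three}
Let $N=\{1,2,3\}$ with the single edge $\{1,2\}$, and write $12$ for the point $\{1,2\}$ of $[N]^2$. Then $P(\Gamma)=\{1,2,3,12,13,23\}$ and $e=\{1,2,3,12\}$. For the upset $U=\{1\}$ we get $\neg U=\{2,3,23\}$ and $\neg\neg U=P(\Gamma)\setminus\{2,3,12,13,23\}=U$. For the upset $U$ consisting of the points $1$ and $2$ we get $\neg U=\{3\}$ and $\neg\neg U=P(\Gamma)\setminus\{3,13,23\}=\{1,2,12\}$, which is larger than $U$ and contained in $e$. For the points $1$ and $3$ the same computation gives $\{1,3,13\}\not\subseteq e$. So below $m$ the equation $\neg\neg x=x$ separates vertices from larger sets, and comparison with $e$ separates edges from non-edges.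
\end{example}

\begin{lemma}\label{lem:decode}
Let $P=P(\Gamma)$ and $x\in\mathrm{Up}(P)$.
\begin{itemize}
\item[(i)] $0<x\le m$ and $\neg\neg x=x$ hold if and only if $x=\{a\}$ for some $a\in N$.
\item[(ii)] For distinct $a,b\in N$, $\neg\neg(\{a\}\vee\{b\})\le e$ if and only if $\chi\{a,b\}=1$.
\end{itemize}
Consequently, if $N$ is countably infinite and $\mathcal H$ is a countable subalgebra of $\mathrm{Up}(P)$ that contains $m$, $e$ and all $\{a\}$ for $a\in N$, then $\Gamma\le_{\mathrm c}\mathcal H$.
\end{lemma}

\begin{proof}
For an upset $U$, a point $y$ lies in $\neg\neg U=P\setminus{\downarrow}(P\setminus{\downarrow}U)$ if and only if ${\uparrow}y\subseteq{\downarrow}U$. A maximal point is in ${\downarrow}U$ only if it is in $U$, and every point of ${\uparrow}y$ lies below a maximal point of ${\uparrow}y$. So $y\in\neg\neg U$ if and only if all maximal points above $y$ are in $U$. For $U\subseteq N$ this says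
\[
\neg\neg U=U\cup\{z\in[N]^2:z\subseteq U\}.
\]
A nonempty $U\subseteq N$ is therefore fixed by $\neg\neg$ exactly when it contains no two distinct points, which is (i). For (ii), $\neg\neg(\{a\}\vee\{b\})$ consists of $a$, $b$ and the point $\{a,b\}$ of $[N]^2$, and only the last can lie outside $e$.

Let $\mathcal B$ be a copy of $\mathcal H$, and let $m',e'\in\mathcal B$ correspond to $m,e$. The set $N'$ of all $x\in\mathcal B$ with $0<x\le m'$ and $\neg\neg x=x$, and the relation ``$x\ne y$ and $\neg\neg(x\vee y)\le e'$'' on $N'$, are defined without quantifiers, so they are computable from $D(\mathcal B)$. By (i) and (ii) they form a graph isomorphic to $\Gamma$.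
\end{proof}

Every nonempty upset contains a point of $N$, so the singletons $\{a\}$ are exactly the atoms of such an $\mathcal H$. Part (i) is the quantifier-free definition of the atoms.

The difficulty lies in the other direction, $\mathcal H\le_{\mathrm c}\Gamma$. The diagram of $\mathcal H$ may know too much. For $a\in N$,
\[
e\vee\neg\{a\}=P\setminus\{z\in[N]^2: a\in z,\ \chi(z)=0\},
\]
so the equation $e\vee\neg\{a\}=1$ says that $a$ is adjacent to all other vertices. This is a universal statement about $\Gamma$, and the diagram of a copy of $\Gamma$ gives no direct way to decide it. We therefore work with graphs in which questions of this kind have an answer known in advance.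

\begin{definition}\label{def:balanced}
A graph on a countably infinite set $N$ is \emph{balanced} if for every $a\in N$ and $c\in\{0,1\}$ there are infinitely many $b\in N\setminus\{a\}$ with $\chi\{a,b\}=c$.
\end{definition}

\section{From structures to balanced graphs}\label{sec:graphs}

\begin{lemma}\label{lem:graph}
For every countably infinite $\mathcal S$ in a computable signature there is a countably infinite graph $G$ with $G\equiv_{\mathrm c}\mathcal S$.
\end{lemma}

\begin{proof}
\emph{Relational form.} Replace each function by its graph (so a constant becomes a singleton unary relation), and each $0$-ary relation by a unary relation that holds of everything or of nothing. This gives a list $(R_i)_{i\in I}$, where $I$ is an initial segment of $\omega$, with computable arities $k_i\ge1$. For a copy $\mathcal A$, the diagram $D(\mathcal A)$ is Turing equivalent to $\{(i,\bar a):R_i^{\mathcal A}(\bar a)\}$. This set is read off from $D(\mathcal A)$; conversely, it lets us find function values by search, hence evaluate terms and decide atomic sentences.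

\emph{The graph.} A search in a graph can confirm that a finite configuration is present, but not that it is absent. So we attach to each tuple a configuration that records the truth value of $R_i$ in both cases, by the length of a path whose two ends are marked. For $\varepsilon\in\{0,1\}$ put
\[
n_{i,\varepsilon}=2(k_0+\dots+k_i+i)+\varepsilon+1 .
\]
Since $k_0+\dots+k_i+i$ is strictly increasing in $i$, the map $(i,\varepsilon)\mapsto n_{i,\varepsilon}$ is injective, and $n_{i,\varepsilon}>k_i$. The vertices of $G$ are three vertices $p,q,r$, the elements of $\mathcal S$, and, for each $i\in I$ and $\bar a\in\mathcal S^{k_i}$, new vertices $u_1,\dots,u_n$, the \emph{gadget} of $(i,\bar a)$. Here $n=n_{i,1}$ if $R_i(\bar a)$ holds and $n=n_{i,0}$ otherwise. The edges are $p\sim s$ for $s\in\mathcal S$ and, for each gadget, $u_j\sim u_{j+1}$ for $j<n$, $u_j\sim a_j$ for $j\le k_i$, $u_1\sim q$ and $u_n\sim r$; see Figure~\ref{fig:gadget}.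

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.2,every node/.style={circle,draw,inner sep=1pt,minimum size=6.5mm}]
\node (q) at (0,0) {$q$};
\foreach \x in {1,...,5} \node (u\x) at (\x,0) {$u_{\x}$};
\node (r) at (6,0) {$r$};
\node (a1) at (1,1) {$a_1$};
\node (a2) at (2,1) {$a_2$};
\node (p) at (1.5,1.9) {$p$};
\draw (q)--(u1)--(u2)--(u3)--(u4)--(u5)--(r);
\draw (u1)--(a1)--(p)--(a2)--(u2);
\end{tikzpicture}
\caption{The gadget $u_1,\dots,u_5$ recording that a binary relation $R_0$ fails at $(a_1,a_2)$. The vertex $p$ marks the elements of the structure, and $q,r$ mark the ends of the path. If $R_0(a_1,a_2)$ held, the path would have six vertices.}\label{fig:gadget}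
\end{figure}

\emph{$G\le_{\mathrm c}\mathcal S$.} Given a copy $\mathcal A$ of $\mathcal S$, code $u_j$ in the gadget of $(i,\bar a)$ by $(i,\bar a,j)$. The vertex set and the edge relation are computable from $D(\mathcal A)$, and the isomorphism type of the graph depends only on that of $\mathcal A$.

\emph{$\mathcal S\le_{\mathrm c}G$.} Work in a copy of $G$ with $p,q,r$ as parameters. The domain of $\mathcal S$ is the set of neighbors of $p$, so it is decidable, and so is the set $O$ of vertices outside $\{p,q,r\}\cup\mathcal S$. To decide $R_i(\bar a)$, search for $\varepsilon\in\{0,1\}$ and distinct $y_1,\dots,y_n\in O$, with $n=n_{i,\varepsilon}$, such that $y_1\sim q$, $y_n\sim r$, $y_j\sim y_{j+1}$ for $j<n$, and $y_j\sim a_j$ for $j\le k_i$; then answer $\varepsilon$. The search succeeds because the gadget of $(i,\bar a)$ is such a sequence. For correctness, note that the graph induced on $O$ is the disjoint union of the gadget paths. As $y_1\sim q$, the vertex $y_1$ is the first vertex $u_1$ of some gadget. As the $y_j$ are distinct and consecutive ones are adjacent, $y_j=u_j$ in that gadget for all $j\le n$. As $y_n\sim r$, the vertex $u_n$ is the last one. So this gadget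 has $n_{i,\varepsilon}$ vertices, and by injectivity it is the gadget of some $(i,\bar b)$ at which $R_i$ has truth value $\varepsilon$. For $j\le k_i$ the only neighbor of $u_j$ in $\mathcal S$ is $b_j$, so $\bar b=\bar a$.
\end{proof}

The graph $G$ is not balanced if there are gadgets, since gadget vertices have finite degree. We repair this by taking two layers of $G$ joined by the complementary relation, so that each vertex $w$ contributes one neighbor and one non-neighbor to every vertex over $v\ne w$. One more vertex marks the first layer.

\begin{lemma}\label{lem:balance}
For every countably infinite graph $G=(V,E)$ there is a balanced graph $\Gamma$ with $\Gamma\equiv_{\mathrm c}G$.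
\end{lemma}

\begin{proof}
Let $N=(V\times\{0,1\})\cup\{t\}$. For $v\ne w$ in $V$ and $j\in\{0,1\}$, let $(v,j)\sim(w,j)$ if and only if $E(v,w)$, and let $(v,j)\sim(w,1-j)$ if and only if $E(v,w)$ fails; both rules are symmetric because $E$ is. Let $(v,0)\not\sim(v,1)$, $t\sim(v,0)$ and $t\not\sim(v,1)$ for all $v$. The vertex $t$ is adjacent to all of $V\times\{0\}$ and to none of $V\times\{1\}$. For a vertex $(v,j)$ and each of the infinitely many $w\ne v$, exactly one of $(w,0)$, $(w,1)$ is adjacent to $(v,j)$. So $\Gamma$ is balanced. The definition computes a copy of $\Gamma$ from any copy of $G$. Conversely, in a copy of $\Gamma$ with $t$ as parameter, the graph induced on the neighbors of $t$ is $V\times\{0\}\cong G$.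
\end{proof}

\section{The Heyting algebra of a balanced graph}\label{sec:algebra}

Fix a balanced graph $\Gamma$ on $N$, with coloring $\chi$, and let $P=P(\Gamma)$. The algebra $\mathrm{Up}(P)$ is uncountable, so we must choose a countable subalgebra containing $m$, $e$ and the singletons. We take the upsets that mention only finitely many vertices by name: for a finite $Y\subseteq N$, the vertices outside $Y$ are merged into one anonymous vertex $*$, and of a pair that meets $N\setminus Y$ we remember only its element in $Y$, if any, and its color.

For finite $Y\subseteq N$ let $P_Y$ be the finite poset whose elements are the following \emph{names}, with $a,b\in Y$, $a\ne b$, $c\in\{0,1\}$ and $\langle a,b\rangle=\langle b,a\rangle$: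
\[
\langle a\rangle,\qquad\langle *\rangle,\qquad\langle a,b\rangle,\qquad\langle a,*,c\rangle,\qquad\langle *,*,c\rangle .
\]
The names $\langle a\rangle$ and $\langle *\rangle$ are maximal, and the strict order consists of the relations $\langle a,b\rangle<\langle a\rangle,\langle b\rangle$; $\langle a,*,c\rangle<\langle a\rangle,\langle *\rangle$; and $\langle *,*,c\rangle<\langle *\rangle$. The poset $P_Y$ depends only on the set $Y$ and not on $\chi$. Define $\pi_Y\colon P\to P_Y$ by $\pi_Y(b)=\langle b\rangle$ for $b\in Y$, $\pi_Y(b)=\langle *\rangle$ for $b\in N\setminus Y$, and, for $z=\{b,b'\}\in[N]^2$,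
\[
\pi_Y(z)=\begin{cases}\langle b,b'\rangle&\text{if }b,b'\in Y,\\ \langle b,*,\chi(z)\rangle&\text{if }b\in Y,\ b'\notin Y,\\ \langle *,*,\chi(z)\rangle&\text{if }b,b'\notin Y.\end{cases}
\]
Let $H_Y$ be the set of upsets of $P$ that are unions of fibers of $\pi_Y$.

\begin{lemma}\label{lem:HY}
The set $H_Y$ is a finite subalgebra of $\mathrm{Up}(P)$, and $u\mapsto\pi_Y^{-1}(u)$ is an isomorphism $\mathrm{Up}(P_Y)\to H_Y$.
\end{lemma}

\begin{proof}
We check the hypotheses of Lemma~\ref{lem:pullback}. Points of $N$ are maximal and go to maximal names. For $z=\{b,b'\}$ the set ${\uparrow}z=\{z,b,b'\}$ is mapped, in the three cases, onto $\{\langle b,b'\rangle,\langle b\rangle,\langle b'\rangle\}$, $\{\langle b,*,c\rangle,\langle b\rangle,\langle *\rangle\}$ and $\{\langle *,*,c\rangle,\langle *\rangle\}$ with $c=\chi(z)$, and each of these is ${\uparrow}\pi_Y(z)$. The map $\pi_Y$ is onto. The names $\langle a\rangle$ and $\langle a,b\rangle$ are attained by definition, and $\langle *\rangle$ because $N$ is infinite. For $\langle a,*,c\rangle$, balance gives $b'\notin Y$ with $\chi\{a,b'\}=c$. For $\langle *,*,c\rangle$, take $b\notin Y$ and, by balance, $b'\notin Y\cup\{b\}$ with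 $\chi\{b,b'\}=c$.
\end{proof}

This is the only use of balance. Without it some fibers may be empty, two upsets of $P_Y$ may name the same upset of $P$, and deciding when this happens is the problem met at the end of Section~\ref{sec:idea}.

For $Y=\emptyset$ the poset has $\langle *\rangle$ above $\langle *,*,0\rangle$ and $\langle *,*,1\rangle$, and $H_\emptyset$ has five elements: $0$, $m$, $e$, the analog of $e$ for color $0$, and $1$. The graph enters only through the way in which one finite level sits in the next.

\begin{lemma}\label{lem:refine}
Let $a\in N\setminus Y$ and $Y'=Y\cup\{a\}$. Define $\rho\colon P_{Y'}\to P_Y$ by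
\[
\langle a\rangle\mapsto\langle *\rangle,\qquad\langle b,a\rangle\mapsto\langle b,*,\chi\{b,a\}\rangle\ \ (b\in Y),\qquad\langle a,*,c\rangle\mapsto\langle *,*,c\rangle,
\]
and by sending each name that does not involve $a$ to itself. Then $\pi_Y=\rho\circ\pi_{Y'}$. Hence $H_Y\subseteq H_{Y'}$, and under the isomorphisms of Lemma~\ref{lem:HY} this inclusion is $u\mapsto\rho^{-1}(u)$.
\end{lemma}

\begin{proof}
A vertex other than $a$, or a pair not containing $a$, has the same name under $\pi_Y$ and $\pi_{Y'}$, and this name does not involve $a$. The vertex $a$, a pair $\{b,a\}$ with $b\in Y$, and a pair $\{a,b'\}$ with $b'\notin Y'$ are handled by the three displayed rules in order. So $\pi_Y^{-1}(u)=\pi_{Y'}^{-1}(\rho^{-1}(u))$ for every $u\in\mathrm{Up}(P_Y)$. This upset is a union of fibers of $\pi_{Y'}$, so it lies in $H_{Y'}$, and the element of $\mathrm{Up}(P_{Y'})$ that names it is $\rho^{-1}(u)$ because $\pi_{Y'}$ is onto.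
\end{proof}

By Lemma~\ref{lem:refine}, $Y\subseteq Y'$ implies $H_Y\subseteq H_{Y'}$ for all finite $Y,Y'$. So
\[
\mathcal H(\Gamma)=\bigcup\{H_Y: Y\subseteq N\text{ finite}\}
\]
is a countable subalgebra of $\mathrm{Up}(P)$. It contains $m,e\in H_\emptyset$ and $\{a\}\in H_{\{a\}}$ for each $a\in N$. Isomorphic graphs give isomorphic algebras.

\begin{proposition}\label{prop:H}
If $\Gamma$ is balanced, then $\mathcal H(\Gamma)\equiv_{\mathrm c}\Gamma$, the algebra $\mathcal H(\Gamma)$ has an infinite chain, and it embeds in a power of $A_5$.
\end{proposition}

\begin{proof}
Let $\mathcal H=\mathcal H(\Gamma)$. Lemma~\ref{lem:decode} gives $\Gamma\le_{\mathrm c}\mathcal H$. For the converse, replace $\Gamma$ by a given copy, so that $N=\omega$, and use $\chi$ as an oracle. Let $Y_n=\{0,\dots,n-1\}$ and $U_n=\mathrm{Up}(P_{Y_n})$. The finite algebra $U_n$ is computable from $n$, and by Lemma~\ref{lem:refine} the embedding $\iota_n\colon U_n\to U_{n+1}$ that corresponds to $H_{Y_n}\subseteq H_{Y_{n+1}}$ is computable from $n$ and $\chi$. Every finite $Y$ lies in some $Y_n$, so $\mathcal H=\bigcup_nH_{Y_n}$. Represent $x\in\mathcal H$ by the pair $(n,u)$, where $n$ is least with $x\in H_{Y_n}$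 and $u\in U_n$ names $x$. The pairs that occur are those with $n=0$ or $u\notin\iota_{n-1}(U_{n-1})$; they form a $\chi$-computable set in bijection with $\mathcal H$. To apply an operation to $(n,u)$ and $(n',u')$ with $n\le n'$, move $u$ up to $U_{n'}$ along the $\iota_k$, compute in $U_{n'}$, and move the result down as long as it lies in the image of the previous level. This computes a copy of $\mathcal H$ from $\chi$.

The sets $Y_1\subsetneq Y_2\subsetneq\cdots$ are finite unions of singletons, so they form an infinite chain in $\mathcal H$.

For $z=\{a,b\}\in[N]^2$ the upset ${\uparrow}z=\{z,a,b\}$ has one bottom point and two maximal points, so $\mathrm{Up}({\uparrow}z)\cong A_5$. By Lemma~\ref{lem:pullback}, $U\mapsto U\cap{\uparrow}z$ is a homomorphism $\mathrm{Up}(P)\to\mathrm{Up}({\uparrow}z)$. The sets ${\uparrow}z$ cover $P$, so these homomorphisms separate upsets, and $\mathrm{Up}(P)$ embeds in $A_5^{[N]^2}$.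
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Lemmas \ref{lem:graph} and~\ref{lem:balance} and Proposition~\ref{prop:H} give $\mathcal S\equiv_{\mathrm c}G\equiv_{\mathrm c}\Gamma\equiv_{\mathrm c}\mathcal H$ with $\mathcal H=\mathcal H(\Gamma)$. By Proposition~\ref{prop:H}, $\mathcal H$ has an infinite chain and lies in $\mathbb V(A_5)$. Lemma~\ref{lem:transfer} gives $\mathrm{DgSp}(\mathcal H)=\mathrm{DgSp}(\mathcal S)$.
\end{proof}

\section{Varieties not contained in LC}\label{sec:outside}

A failure of $(x\to y)\vee(y\to x)=1$ produces two elements that behave like $\alpha$ and $\beta$, except that their meet need not be $0$.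

\begin{lemma}\label{lem:five}
Let $d,d'$ be elements of a Heyting algebra with $d\to d'=d'$, $d'\to d=d$ and $d\vee d'\ne1$. Put $f=d\wedge d'$. Then $S=\{f,d,d',d\vee d',1\}$ is closed under $\wedge,\vee,\to$ and is order isomorphic to $A_5$.
\end{lemma}

\begin{proof}
If $d\le d'$, then $d'=d\to d'=1$, contradicting $d\vee d'\ne1$; by symmetry $d'\not\le d$. So $f<d,d'<d\vee d'<1$ with $d,d'$ incomparable, which is the order of $A_5$, and $S$ is closed under $\wedge$ and $\vee$. By \eqref{eq:H1}, $x\to y\in S$ if $x\le y$ or $x=1$. The values $d\to d'$ and $d'\to d$ are given. By \eqref{eq:H2}, $d\to f=d\to d'=d'$, $d'\to f=d'\to d=d$, $(d\vee d')\to d=d'\to d=d$, $(d\vee d')\to d'=d\to d'=d'$, and $(d\vee d')\to f=d'\wedge d=f$. These are all the remaining pairs.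
\end{proof}

To get a subalgebra we must control $\neg x$ for $x\in S$. The identity $\neg x\vee\neg\neg x=1$ splits the argument: where it fails we find $S$ with $f=0$, and where it holds it forces $f=0$ or $\neg f=0$.

\begin{lemma}\label{lem:A5D6}
If $\mathcal V\not\subseteq\mathrm{LC}$, then $A_5\in\mathcal V$ or $D_6\in\mathcal V$.
\end{lemma}

\begin{proof}
\emph{Case 1: $\neg x\vee\neg\neg x\ne1$ for some $x\in A\in\mathcal V$.} Put $d=\neg x$ and $d'=\neg\neg x$, so $d'=\neg d$ and $d=\neg d'$. By \eqref{eq:H3}, $d\to d'=d\to(d\to0)=d\to0=d'$, and $d'\to d=d'\to(d'\to0)=d'\to0=d$. Lemma~\ref{lem:five} applies with $f=d\wedge\neg d=0$, so $S$ is a subalgebra isomorphic to $A_5$.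

\emph{Case 2: $\mathcal V$ satisfies $\neg x\vee\neg\neg x=1$.} Take $A\in\mathcal V$ and $a,b\in A$ with $(a\to b)\vee(b\to a)\ne1$, and by (F2) a prime filter $w$ omitting this element. Replacing $A$ by $A/w\in\mathcal V$, we keep the inequality by (F1), and $1$ becomes join-irreducible. Put $d=a\to b$ and $d'=b\to a$. Since $b\le d$, \eqref{eq:H3} gives $d\to d'=(d\wedge b)\to a=b\to a=d'$, and exchanging $a$ and $b$ gives $d'\to d=d$. So Lemma~\ref{lem:five} applies. From $\neg f\vee\neg\neg f=1$ we get $\neg f=1$ or $\neg\neg f=1$. If $\neg f=1$, then $f=0$ and $S\cong A_5$ is a subalgebra. If $\neg\neg f=1$, then $\neg f=\neg\neg\neg f=0$, so $f\ne0$, and $\neg x\le\neg f=0$ for all $x\in S$. Then $S\cup\{0\}$ is a subalgebra, order isomorphic to $D_6$.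
\end{proof}

The algebra $D_6$ cannot be omitted from the lemma. It satisfies $\neg x\vee\neg\neg x=1$, since $\neg x=\bot$ for $x\ne\bot$, whereas $\neg\alpha\vee\neg\neg\alpha=\beta\vee\alpha\ne1$ in $A_5$; so $A_5\notin\mathbb V(D_6)$. In $D_6$ negation is useless for decoding, but the operation $x\mapsto x\to o$, where $o$ is the old least element, replaces it.

\begin{proof}[Proof of Theorem~\ref{thm:varieties}(a)]
By Lemma~\ref{lem:A5D6}, $A_5\in\mathcal V$ or $D_6\in\mathcal V$. In the first case $\mathbb V(A_5)\subseteq\mathcal V$ and Theorem~\ref{thm:main} applies. Let $D_6\in\mathcal V$.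

For a Heyting algebra $H$ let $H^\bot=\{\bot\}\cup H$ be $H$ with a new least element. It is a Heyting algebra in which $\wedge,\vee,\to,1$ extend those of $H$, $\bot\to y=1$ for all $y$, and $x\to\bot=\bot$ for $x\in H$, because $z\wedge x\in H$ whenever $z,x\in H$. In particular $D_6=A_5^\bot$.

Given $\mathcal S$, take $\mathcal H\equiv_{\mathrm c}\mathcal S$ as in the proof of Theorem~\ref{thm:main}, with an embedding $h\colon\mathcal H\to A_5^J$ from Proposition~\ref{prop:H}. Extend $h$ to $\mathcal H^\bot\to D_6^J$ by sending $\bot$ to the constant tuple $\bot$. The extension is injective, since no coordinate of $h(x)$ is $\bot$ for $x\in\mathcal H$. It preserves $\wedge,\vee,\to,1$ on $\mathcal H$ because $h$ does. When one argument is $\bot$, the rules $x\wedge\bot=\bot$, $x\vee\bot=x$, $\bot\to y=1$ and $x\to\bot=\bot$ (for $x\neq\bot$) hold in $\mathcal H^\bot$ and in each coordinate of $D_6^J$. So $\mathcal H^\bot\in\mathcal V$. A copy of $\mathcal H$ computes a copy of $\mathcal H^\bot$ by these rules. Conversely, in a copy of $\mathcal H^\bot$ with the parameter $o=0_{\mathcal H}$, the set $\{x:x\ge o\}$ with the inherited operations and least element $o$ is isomorphic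 to $\mathcal H$. Thus $\mathcal H^\bot\equiv_{\mathrm c}\mathcal S$, the algebra $\mathcal H^\bot$ has an infinite chain, and Lemma~\ref{lem:transfer} finishes the proof.
\end{proof}

\section{Proper subvarieties of LC}\label{sec:inside}

We show that a proper subvariety of $\mathrm{LC}$ fails the test of Example~\ref{ex:cone}: each of its countably infinite members has a copy that does not compute a given noncomputable set.

\subsection{Chains of bounded size}

A \emph{chain} is a linearly ordered Heyting algebra, and $C_n$ is the chain with $n$ elements. In a chain, $x\to y=1$ if $x\le y$ and $x\to y=y$ otherwise. So chains are G\"odel algebras, and every subset of a chain containing $0,1$ is a subalgebra. A G\"odel algebra in which $1$ is join-irreducible is a chain, since $x\to y=1$ or $y\to x=1$ for all $x,y$. Hence every $A\in\mathrm{LC}$ embeds in the product of the chains $A/w$, $w$ prime.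

For $n\ge1$ let $\mathrm L_n$ be the variety of G\"odel algebras satisfying $\bigvee_{i=1}^n(x_i\to x_{i+1})=1$. In a chain this identity fails exactly at sequences $x_1>x_2>\dots>x_{n+1}$, so a chain lies in $\mathrm L_n$ if and only if it has at most $n$ elements.

\begin{lemma}\label{lem:Ln}
If $\mathcal V\subsetneq\mathrm{LC}$ is a variety, then $\mathcal V\subseteq\mathrm L_n$ for some $n$.
\end{lemma}

\begin{proof}
Some identity holds in $\mathcal V$ and fails in some $A\in\mathrm{LC}$. It then fails in some chain $A/w$, and so in the finite subchain formed by $0$, $1$ and the values of the variables, say in $C_{n+1}$ with $n\ge1$. So $C_{n+1}\notin\mathcal V$. A chain with more than $n$ elements has $C_{n+1}$ as a subalgebra, so all chains in $\mathcal V$ have at most $n$ elements. Each $B\in\mathcal V$ embeds in the product of the chains $B/w\in\mathcal V$, which lie in $\mathrm L_n$.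
\end{proof}

\begin{lemma}\label{lem:locfin}
Every finitely generated G\"odel algebra is finite.
\end{lemma}

\begin{proof}
Let $B$ have $k$ generators. Each chain $B/w$ is generated by $k$ elements, so it has at most $k+2$ elements. Thus the homomorphisms $B\to C_j$ with $j\le k+2$ separate the elements of $B$. There are finitely many of them, since each is determined by its values on the generators. So $B$ embeds in a finite product of finite chains.
\end{proof}

\subsection{Building a copy that avoids a cone}

Let $A$ be a countably infinite G\"odel algebra. A \emph{condition} is an injection $\sigma\colon K\to A$ with $K\subseteq\omega$ finite and $\sigma(K)$ a subalgebra. Let $M_\sigma$ be the algebra with universe $K$ that makes $\sigma$ an embedding, and let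
\[
E(\sigma)=\{M_\rho:\rho\supseteq\sigma\text{ a condition}\}.
\]
Thus $E(\sigma)$ consists of the finite algebras $F\supseteq M_\sigma$ with universe in $\omega$ that have an embedding into $A$ extending $\sigma$. Finite algebras with universe in $\omega$ are coded by numbers.

\begin{lemma}\label{lem:forcing}
Let $A$ be a countably infinite G\"odel algebra such that $E(\sigma)$ is computable for every condition $\sigma$, and let $X\subseteq\omega$ be noncomputable. Then $A$ has a copy $\mathcal B$ with $X\not\le_TD(\mathcal B)$.
\end{lemma}

\begin{proof}
Let $(\Phi_k)$ list the Turing functionals. For a finite algebra $F$ with universe in $\omega$, write $\Phi_k^F(x)=y$ if the computation on input $x$ halts with output $y$ when every oracle query about a sentence concerns one with parameters in $F$ and is answered according to $F$; queries that code no sentence are answered negatively. Terms with parameters in $F$ take values in $F$, so if $F$ is a subalgebra of an algebra $\mathcal B$ on $\omega$, then $\Phi_k^F(x)=y$ implies $\Phi_k^{D(\mathcal B)}(x)=y$. This is why ranges of conditions are required to be subalgebras.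

A condition $\sigma$ extends to one whose range contains a given $a\in A$: the subalgebra generated by $\sigma(K)\cup\{a\}$ is finite by Lemma~\ref{lem:locfin}, and we assign unused numbers to its new elements. It also extends to one whose domain contains a given number $l\notin K$: do the same with some $a\notin\sigma(K)$, which exists as $A$ is infinite, and assign $l$ to $a$.

Let $A=\{a_0,a_1,\dots\}$ and let $\sigma_0$ have range $\{0,1\}$. Given $\sigma_k$, if there are a condition $\rho\supseteq\sigma_k$ and $x,y$ with $\Phi_k^{M_\rho}(x)=y\ne X(x)$, choose such a $\rho$; otherwise let $\rho=\sigma_k$. Extend $\rho$ to $\sigma_{k+1}$ with $k$ in the domain and $a_k$ in the range. The union of the $\sigma_k$ is a bijection $\omega\to A$. Let $\mathcal B$ be the copy it induces; each $M_{\sigma_k}$ is a subalgebra of $\mathcal B$.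

Suppose $\Phi_k^{D(\mathcal B)}=X$. The first alternative did not occur at stage $k$, for it would give $\Phi_k^{D(\mathcal B)}(x)\ne X(x)$. We compute $X$ as follows. On input $x$, search for $F\in E(\sigma_k)$ and $y$ with $\Phi_k^F(x)=y$, and output $y$. This is an effective search, since $E(\sigma_k)$ is computable. It succeeds: the computation of $\Phi_k^{D(\mathcal B)}(x)$ mentions finitely many parameters, and they lie in the domain of some $\sigma_s$ with $s\ge k$, so $F=M_{\sigma_s}$ is a witness. Any $F$ found is $M_\rho$ for a condition $\rho\supseteq\sigma_k$, so $y=X(x)$. Thus $X$ is computable, a contradiction.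
\end{proof}

It remains to show that $E(\sigma)$ is computable when $A\in\mathrm L_n$, although $A$ is arbitrary and may have no computable copy. The lemma uses $E(\sigma)$ for one $\sigma$ at a time, so no uniformity is needed: it suffices that $E(\sigma)$ be determined by a finite amount of information.

\begin{example}\label{ex:boolean}
Let $A$ be a Boolean algebra and $M$ a finite subalgebra with atoms $q_1,\dots,q_r$. A finite Boolean extension $F$ of $M$ is determined, up to isomorphism over $M$, by the numbers $f_i\ge1$ of atoms of $F$ below $q_i$. Let $\nu_i\in\{1,2,\dots,\infty\}$ be the supremum of the sizes of finite families of pairwise disjoint nonzero elements below $q_i$ in $A$. Then $F$ embeds in $A$ over $M$ if and only if $f_i\le\nu_i$ for all $i$. For the nontrivial direction, take $f_i$ disjoint nonzero elements below $q_i$ and enlarge one so that they join to $q_i$; these pieces are the atoms of a subalgebra isomorphic to $F$ over $M$. So $r$ values decide which $F$ embed.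
\end{example}

In the example, the extensions that do not embed are those above one of finitely many minimal forbidden extensions, one for each finite $\nu_i$. The general form of this finiteness is well-quasi-ordering. A reflexive transitive relation $\preceq$ is a \emph{well-quasi-order} if every infinite sequence $x_0,x_1,\dots$ has $i<j$ with $x_i\preceq x_j$. We use \emph{Higman's lemma} \cite{Higman}: if $\preceq$ well-quasi-orders $\Sigma$, then finite words over $\Sigma$ are well-quasi-ordered by the relation that holds of $s_1\cdots s_k$ and $s'_1\cdots s'_l$ when $s_i\preceq s'_{\phi(i)}$ for some strictly increasing $\phi\colon\{1,\dots,k\}\to\{1,\dots,l\}$.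

\subsection{Labeled forests}

By (F3), finite algebras in $\mathrm L_n$ will correspond to forests of bounded height, and embeddings over $M$ will come from label-preserving surjections in the opposite direction. We treat the combinatorics first.

Fix a finite set $\Lambda$ of labels. A \emph{forest} is a finite poset $T$ in which every ${\uparrow}y$ is a chain, with a labeling $T\to\Lambda$; its \emph{height} is the largest size of a set ${\uparrow}y$. A non-maximal $y$ has a unique upper cover $\mathrm{par}(y)$, its \emph{parent}, and $y$ is a \emph{child} of $\mathrm{par}(y)$. A \emph{tree} is a forest with a greatest element, its \emph{top}. For $y\in T$ the set $T_y={\downarrow}\{y\}$ is a tree with top $y$. A tree of height $\le h$ is the disjoint union of its top and the trees $T_y$, of height $\le h-1$, over the children $y$ of the top.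

A \emph{morphism} $g\colon T\to T'$ of forests preserves labels, sends maximal elements to maximal elements, and sends each non-maximal $y$ to a non-maximal element with $\mathrm{par}(g(y))=g(\mathrm{par}(y))$. Morphisms compose. They can be \emph{glued}: let $T,T'$ be trees whose tops have the same label, and suppose that for each child $y$ of the top of $T$ we have a child $y'$ of the top of $T'$ and a morphism $g_y\colon T_y\to T'_{y'}$. Then the $g_y$, together with top $\mapsto$ top, form a morphism $T\to T'$, because $g_y(y)=y'$ has the top of $T'$ as its parent.

Write $T'\preceq^*T$ if there is an onto morphism $T\to T'$. Higman's lemma will match the children of the smaller tree with some children of the larger one. But a morphism is defined on the whole larger tree, so the unmatched children also need images. The following invariant, which forgets multiplicities, provides them. The \emph{type} of a tree is defined recursively by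
\[
\mathrm{tp}(T)=\bigl(\text{label of the top},\ \{\mathrm{tp}(T_y):y\text{ a child of the top}\}\bigr).
\]

\begin{lemma}\label{lem:types}
Trees of height $\le h$ have finitely many types. If $\mathrm{tp}(T)=\mathrm{tp}(T')$, there is a morphism $T\to T'$.
\end{lemma}

\begin{proof}
If $t_h$ is the number of types of trees of height $\le h$, then $t_0=0$ and $t_h\le|\Lambda|\cdot2^{t_{h-1}}$. For the second claim use induction on the height of $T$. The tops have the same label, and for each child $y$ of the top of $T$ there is a child $y'$ of the top of $T'$ with $\mathrm{tp}(T_y)=\mathrm{tp}(T'_{y'})$. Glue the morphisms $T_y\to T'_{y'}$ given by induction.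
\end{proof}

\begin{lemma}\label{lem:forests}
For each $h$, the relation $\preceq^*$ well-quasi-orders the forests of height $\le h$.
\end{lemma}

\begin{proof}
\emph{Trees.} We use induction on $h$. There are no trees of height $0$. Let $h\ge1$, and let an infinite sequence of trees of height $\le h$ be given. By Lemma~\ref{lem:types} it has an infinite subsequence $T^0,T^1,\dots$ of constant type. List the trees $T^i_y$, $y$ a child of the top of $T^i$, as a word over the trees of height $\le h-1$. By induction and Higman's lemma there are $i<j$ and an injection $\phi$ from the children of the top of $T^i$ to those of $T^j$, with onto morphisms $T^j_{\phi(y)}\to T^i_y$. For a child $x$ of the top of $T^j$ outside the range of $\phi$, the equality $\mathrm{tp}(T^j)=\mathrm{tp}(T^i)$ gives a child $y$ of the top of $T^i$ with $\mathrm{tp}(T^j_x)=\mathrm{tp}(T^i_y)$, and Lemma~\ref{lem:types} gives a morphism $T^j_x\to T^i_y$. The tops have the same label. Gluing yields a morphism $T^j\to T^i$, which is onto since the top and every $T^i_y$ are covered.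

\emph{Forests.} Add to $\Lambda$ a new label, and to each forest $T$ a new top with this label, obtaining a tree $T^+$ of height $\le h+1$. An onto morphism $g\colon T^+\to T'^+$ sends the new top to the new top and $T$ onto $T'$. It sends children of the new top, which are the maximal elements of $T$, to children of the new top. If $y\in T$ has its parent in $T$, then $\mathrm{par}(g(y))=g(\mathrm{par}(y))\in T'$. So $g$ restricts to an onto morphism $T\to T'$, and the case of trees applies.
\end{proof}

\subsection{Finite extensions in $\mathrm L_n$}

Fix $n$ and a finite algebra $M\in\mathrm L_n$. For finite $F',F\in\mathrm L_n$ containing $M$ as a subalgebra, write $F'\preceq F$ if there is an embedding $F'\to F$ that is the identity on $M$.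

\begin{lemma}\label{lem:wqo}
The relation $\preceq$ well-quasi-orders the finite extensions of $M$ in $\mathrm L_n$.
\end{lemma}

\begin{proof}
Let $F\in\mathrm L_n$ be a finite extension of $M$, and $T=\mathrm{Pr}(F)$, so $F\cong\mathrm{Up}(T)$ by (F3). For $w\in T$, the algebra $\mathrm{Up}({\uparrow}w)$ is a homomorphic image of $F$ by Lemma~\ref{lem:pullback}, so it lies in $\mathrm L_n$. In it $1$ is join-irreducible, since an upset containing $w$ is all of ${\uparrow}w$. So it is a chain with at most $n$ elements. Then the sets ${\uparrow}v$ for $v\ge w$ are linearly ordered by inclusion, distinct and nonempty, so ${\uparrow}w$ is a chain with at most $n-1$ elements. Label $w$ by $w\cap M$, which is a prime filter of $M$. This makes $\mathrm{Pr}(F)$ a forest of height $\le n-1$ with labels in $\Lambda=\mathrm{Pr}(M)$.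

By Lemma~\ref{lem:forests} it suffices to show that an onto morphism $g\colon\mathrm{Pr}(F)\to\mathrm{Pr}(F')$ yields $F'\preceq F$. The set ${\uparrow}w$ consists of $w,\mathrm{par}(w),\mathrm{par}(\mathrm{par}(w)),\dots$ up to a maximal element. Its image consists of $g(w),\mathrm{par}(g(w)),\dots$ up to a maximal element, and this is ${\uparrow}g(w)$. By Lemma~\ref{lem:pullback}, $g^{-1}$ is an embedding $\mathrm{Up}(\mathrm{Pr}(F'))\to\mathrm{Up}(\mathrm{Pr}(F))$. For $a\in M$ we have $a\in g(w)$ if and only if $a\in w$, because $g(w)\cap M=w\cap M$. So $g^{-1}$ sends $\{w':a\in w'\}$ to $\{w:a\in w\}$, and through (F3) it is an embedding $F'\to F$ fixing $M$.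
\end{proof}

\begin{proposition}\label{prop:E}
If $A\in\mathrm L_n$ is countably infinite, then $E(\sigma)$ is computable for every condition $\sigma$.
\end{proposition}

\begin{proof}
Let $M=M_\sigma$, and let $\mathcal F$ be the set of finite extensions of $M$ in $\mathrm L_n$ with universe in $\omega$. It is computable, since $\mathrm L_n$ is defined by finitely many axioms that can be checked in a finite algebra, and $\preceq$ is decidable on $\mathcal F$ by listing all maps. Also $E(\sigma)\subseteq\mathcal F$. If $F'\preceq F$ and $F\in E(\sigma)$, then composing embeddings gives $F'\in E(\sigma)$. So $\mathcal C=\mathcal F\setminus E(\sigma)$ is closed upwards under $\preceq$. Choose $F_0,F_1,\dots\in\mathcal C$ successively with $F_i\not\preceq F_j$ for $i<j$, as long as possible. By Lemma~\ref{lem:wqo} this stops, with a list $F_0,\dots,F_{l-1}$ such that every member of $\mathcal C$ lies above some $F_i$. Then $F\in E(\sigma)$ if and only if $F\in\mathcal F$ and $F_i\not\preceq F$ for all $i<l$.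
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:varieties}(b)]
Let $X$ be noncomputable. By Example~\ref{ex:cone}, $\mathcal S_X$ is not automorphically trivial and every degree in its spectrum computes $X$. By Lemma~\ref{lem:Ln}, $\mathcal V\subseteq\mathrm L_n$ for some $n$. By Proposition~\ref{prop:E} and Lemma~\ref{lem:forcing}, every countably infinite $A\in\mathcal V$ has a copy that does not compute $X$, so $\mathrm{DgSp}(A)\ne\mathrm{DgSp}(\mathcal S_X)$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:sharp}]
A Heyting algebra with at most four elements is a chain $C_1,\dots,C_4$ or has two incomparable elements $a,b$. In the second case $a,b\notin\{0,1\}$, so the algebra is $\{0,a,b,1\}\cong C_2\times C_2$. All these algebras lie in $\mathrm L_4$, and $\mathrm L_4\subsetneq\mathrm{LC}$ because $C_5\notin\mathrm L_4$. Apply Theorem~\ref{thm:varieties}(b).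
\end{proof}

\begin{remark}\label{rem:LC}
Neither argument reaches $\mathrm{LC}$. For the coding, fix an element $o$ and put $x^{\circ}=(x\to o)\to o$. In a chain $x^\circ=o$ if $x\le o$ and $x^\circ=1$ otherwise, so $(x\vee y)^\circ=x^\circ\vee y^\circ$ holds in chains, and hence in $\mathrm{LC}$. In a G\"odel algebra, therefore, a join of two elements fixed by $x\mapsto x^\circ$ is again fixed, and the test of Lemma~\ref{lem:decode}(i) cannot tell atoms from joins of atoms. For the negative result, Lemmas \ref{lem:locfin} and~\ref{lem:forcing} hold for all G\"odel algebras. The bound $n$ is used in Lemma~\ref{lem:wqo}, through the finiteness of the set of types and the induction on height.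
\end{remark}

\begin{thebibliography}{9}

\bibitem{Higman} Higman, 1952.

\bibitem{Knight} Knight, 1986.

\bibitem{Problem} \emph{On Spectrally Universal Classes of Structures}, \texttt{https://www.mathnet.ru/\allowbreak PresentFiles/\allowbreak 36890/\allowbreak \%c1\%e0\%e6\%e5\%ed\%ee\%e2\%cd\%c0.pdf}.

\end{thebibliography}
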